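# Projections onto large subspaces of polynomials with prescribed frequencies

## The bound $\log\frac{n}{n-m+1}$ on small cases

Write $\mathbb T$ for the unit circle, $C(\mathbb T)$ for the continuous complex functions on it with the sup norm, and $e_k(x)=e^{ikx}$. For a set $\Lambda$ of $n$ integers put
$$H(\Lambda)=\operatorname{span}\{e_\lambda:\lambda\in\Lambda\}.$$
A **projection** of $C(\mathbb T)$ onto a subspace $V$ is a bounded linear map $P:C(\mathbb T)\to V$ with $Pv=v$ for every $v\in V$. If $V$ has dimension $m\ge1$ and lies in $H(\Lambda)$, how small can $\|P\|$ be?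

The natural guess is that it cannot be small when $V$ fills almost all of $H(\Lambda)$, and that the loss is logarithmic: there should be an absolute constant $C_4>0$, independent of $n,m,\Lambda,V,P$, with
$$\|P\|\ \ge\ C_4\log N,\qquad N:=\frac{n}{n-m+1}\ \ge 1. \tag{1}$$
This is Conjecture 4.6 of "On Interpolation By And Banach Spaces Of Polynomials", where the estimate (1) has the number (4.12). Two facts listed there support the guess. First, (1) holds for every *interpolating* projection, that is, when $Pf$ is the unique $v\in V$ that agrees with $f$ on a fixed set of $m$ points. (For $V=\operatorname{span}\{1\}$ these are the maps $f\mapsto f(z_0)$; the mean value $f\mapsto\frac1{2\pi}\int f$ is a projection onto the same $V$ that is not interpolating.) Second, by a theorem of Privaloff, (1) holds for every projection when $\Lambda$ is an arithmetic progression. The question is whether it holds for every projection and every $\Lambda$.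

The guess is right, and these notes prove it. Let us first test it by hand.

*Half-size subspaces.* If $m\le n/2$, then $N\le\frac{n}{n/2+1}<2$. Since $V\ne0$, any projection has $\|P\|\ge1>\log 2>\log N$. So (1) has content only when $n-m$ is small compared with $n$.

*The full space, $m=n$.* Here $N=n$. We shall see that averaging $P$ over translations replaces it, without increasing the norm, by convolution with $D_\Lambda=\sum_{\lambda\in\Lambda}e_\lambda$, so that $\|P\|\ge\|D_\Lambda\|_1$. For $\Lambda=\{0,1\}$ this number is $\frac1{2\pi}\int_{-\pi}^{\pi}2\cos(x/2)\,dx=\frac4\pi$. For $\Lambda=\{1,2,4,\dots,2^{n-1}\}$ it is much larger than a logarithm. Indeed $\|D_\Lambda\|_2^2=n$. Moreover $\|D_\Lambda\|_4^4$ counts the solutions of $2^a+2^b=2^c+2^d$; binary expansions force $\{a,b\}=\{c,d\}$, so $\|D_\Lambda\|_4^4\le2n^2$. Hölder's inequality gives $\|D_\Lambda\|_2^2\le\|D_\Lambda\|_1^{2/3}\big(\|D_\Lambda\|_4^4\big)^{1/3}$, hence $\|D_\Lambda\|_1\ge\sqrt{n/2}$. For general $\Lambda$ the bound $\|D_\Lambda\|_1\ge c\log n$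 is already a deep theorem (recalled below), so nothing softer than that theorem can settle the conjecture.

*Codimension one, $n=3$, $m=2$.* Let $\Lambda=\{0,1,2\}$. If we drop a frequency and take $V=\operatorname{span}\{e_0,e_1\}$, averaging leaves the kernel $1+e_1$, of $L^1$ norm $\frac4\pi$. But we may also *mix* frequencies: let $V=\operatorname{span}\{e_0+e_2,\ e_1\}$ and let $P$ be the orthogonal projection onto it. Then $Pe_0=Pe_2=\frac12(e_0+e_2)$ and $Pe_1=e_1$. The diagonal entries are $\frac12,1,\frac12$, and the averaged kernel is $\frac12e_0+e_1+\frac12e_2=e_1(x)\,(1+\cos x)$, of $L^1$ norm exactly $1$. So a general $V$ can produce tapered kernels. The proof has to show that when $n-m$ is small, only a few coefficients can be tapered.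

## Convolutions, traces, and the McGehee–Pigno–Smith inequality

Norms $\|\cdot\|_1,\|\cdot\|_2$ are with respect to $dx/2\pi$ on $(-\pi,\pi]$. Put $\tau_sf(x)=f(x-s)$. For a complex measure $\nu$ on $\mathbb T$, $\|\nu\|$ is the total variation, $\hat\nu(k)=\int e^{-ikx}\,d\nu(x)$, and $C_\nu f=f*\nu$. A function $\mu$ is identified with the measure $\mu\,dx/2\pi$, whose total variation is $\|\mu\|_1$.

**Convolution operators.** We have $C_\nu e_k=\hat\nu(k)e_k$ and $\|C_\nu\|\le\|\nu\|$ on $C(\mathbb T)$. If $\mu$ is a trigonometric polynomial, then $\|C_\mu\|=\|\mu\|_1$. To see "$\ge$", note that $(f*\mu)(0)=\int f(y)\mu(-y)\frac{dy}{2\pi}$, and take $f(y)=\overline{\mu(-y)}/(|\mu(-y)|+\eta)$. This $f$ is continuous with $|f|\le1$, and the integral tends to $\|\mu\|_1$ as $\eta\to0^+$.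

**Traces and rank.** Let $B$ be an operator on a finite-dimensional normed space, of rank at most $r$. Then $|\operatorname{tr}B|\le r\|B\|$. Indeed $B$ maps everything into its range $R$, so it induces $0$ on the quotient by $R$, and $\operatorname{tr}B=\operatorname{tr}(B|_R)$. The latter is a sum of $\dim R\le r$ eigenvalues counted with algebraic multiplicity, each of modulus at most $\|B\|$. The norm is arbitrary here; we shall use the sup norm.

**The McGehee–Pigno–Smith theorem (MPS).** (O. C. McGehee, L. Pigno, B. Smith, *Hardy's inequality and the $L^1$ norm of exponential sums*, Ann. of Math. 113 (1981), 613–618.) There is an absolute constant $c_0>0$ such that for all integers $\lambda_1<\dots<\lambda_n$ and all complex $c_1,\dots,c_n$,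
$$\Big\|\sum_{k=1}^nc_ke_{\lambda_k}\Big\|_1\ \ge\ c_0\sum_{k=1}^n\frac{|c_k|}{k}. \tag{2}$$
With all $c_k=1$ it gives $\|D_\Lambda\|_1\ge c_0\log(n+1)$.

We shall not need $T$ to be a projection onto $V$, only that it takes values in $H(\Lambda)$ and fixes $V$ pointwise. Here is an example of such a $T$. With the Fejér kernel $F_L=\sum_{|j|<L}(1-\frac{|j|}L)e_j\ge0$, $\|F_L\|_1=1$, the kernel $2F_{2L}-F_L$ has coefficients $1$ for $|j|\le L$ and frequencies in $|j|<2L$. Convolution with it fixes $V=H(\{-L,\dots,L\})$ and has norm at most $3$, although its range is larger than $V$. Here $n=4L-1$, $m=2L+1$, so $N=\frac{4L-1}{2L-1}\le3$, in agreement with the theorem that follows.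

**Theorem 1.** Let $\Lambda$ be a set of $n$ integers, $V\subset H(\Lambda)$ a subspace with $\dim V=m\ge1$, and $T:C(\mathbb T)\to H(\Lambda)$ a bounded linear operator with $Tv=v$ for all $v\in V$. (Every projection onto $V$ is such a $T$.) Let $M=\|T\|$. Then
$$1+M\ \ge\ c_0\big(\log N-4\log(1+M)\big), \tag{3}$$
and consequently $M\ge C_4\log\frac n{n-m+1}$ with $C_4=\big(\frac2{c_0}+8\big)^{-1}$.

The constant depends only on $c_0$, so Conjecture 4.6 is true.

## Averaging over translations, and why one trace is not enough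

Since $V\ne0$, we have $M\ge1$ throughout.

**Step 1 (averaging).** *This step replaces $T$ by a convolution operator, so that MPS can be applied to its kernel.* Write $Te_k=\sum_{\lambda\in\Lambda}t_{\lambda k}e_\lambda$ for $k\in\mathbb Z$, and put $q_\lambda=t_{\lambda\lambda}$ for $\lambda\in\Lambda$. Define
$$Qf=\frac1{2\pi}\int_{-\pi}^{\pi}\tau_{-s}T\tau_sf\,ds .$$
The map $s\mapsto\tau_sf$ is continuous into $C(\mathbb T)$ by uniform continuity of $f$. From
$$\|\tau_{-s}T\tau_sf-\tau_{-s'}T\tau_{s'}f\|\le M\|\tau_sf-\tau_{s'}f\|+\|(\tau_{-s}-\tau_{-s'})T\tau_{s'}f\|$$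
the integrand is continuous too. It has norm at most $M\|f\|$, so $\|Q\|\le M$. Now $\tau_se_k=e^{-iks}e_k$ and $\tau_{-s}e_\lambda=e^{i\lambda s}e_\lambda$, hence
$$Qe_k=\sum_{\lambda\in\Lambda}t_{\lambda k}\Big(\frac1{2\pi}\int_{-\pi}^{\pi}e^{i(\lambda-k)s}ds\Big)e_\lambda=\begin{cases}q_ke_k,&k\in\Lambda,\\0,&k\notin\Lambda.\end{cases}$$
So $Q$ agrees with convolution by
$$\mu:=\sum_{\lambda\in\Lambda}q_\lambda e_\lambda$$
on trigonometric polynomials, and by density on $C(\mathbb T)$. Therefore
$$\|\mu\|_1=\|Q\|\le M. \tag{4}$$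

When $m=n$, $T$ is the identity on $H(\Lambda)$, all $q_\lambda$ equal $1$, and MPS finishes the proof. When $m<n$ we need to know that most $q_\lambda$ are not small.

The first thing to try is the trace. If $P$ is a projection onto $V$, its restriction to $H(\Lambda)$ is a projection of rank $m$, so
$$\sum_{\lambda\in\Lambda}q_\lambda=\operatorname{tr}\big(P|_{H(\Lambda)}\big)=m. \tag{5}$$
One would like to combine (4) and (5): the average of the $q_\lambda$ is $m/n$, close to $1$, and $\|\mu\|_1\le M$; is a logarithm forced? It is not, as a scaled Fejér kernel shows. Take $n=2L-1$, $\Lambda=\{0,\dots,2L-2\}$, any $m\le n$, and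
$$\mu=\frac mL\,e_{L-1}F_L .$$
The coefficients of $F_L$ sum to $F_L(0)=L$, so the coefficients of $\mu$ sum to $m$ and (5) holds. Also $\|\mu\|_1=\frac mL<2$. Since this $\mu$ is a genuine polynomial of $L^1$ norm less than $2$, no inequality for $L^1$ norms can extract more from (4) and (5), even when $m=n$ and $\log N=\log n$. The single number $\sum q_\lambda$ lets coefficients above $1$ in the middle pay for coefficients near $0$ at the ends. We need control of the individual deviations $1-q_\lambda$.

## Testing $I-T$ against its own averaged kernel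

The trace identity used only that $I-T$ has small rank on $H(\Lambda)$. Composing $I-T$ with another operator keeps the rank small. If we compose with a convolution $C_\nu$, the trace becomes a *weighted* sum of the $1-q_\lambda$ with weights $\hat\nu(\lambda)$, and the price is the factor $\|\nu\|$. The weights that would give $\sum|1-q_\lambda|$ are unimodular numbers about which we know nothing, and a measure with those coefficients may have huge norm. But the weights $\overline{1-q_\lambda}$ come from a measure we already control, namely $\delta_0$ minus a reflected conjugate of $\mu$; by (4) its norm is at most $1+M$.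

**Step 2 (weighted trace inequality).** *This step bounds every weighted sum of the deviations $1-q_\lambda$.* For every measure $\nu$ on $\mathbb T$,
$$\Big|\sum_{\lambda\in\Lambda}\hat\nu(\lambda)(1-q_\lambda)\Big|\ \le\ (n-m)(1+M)\|\nu\|. \tag{6}$$
Let $A=(I-T)|_{H(\Lambda)}:H(\Lambda)\to H(\Lambda)$. Its kernel contains $V$, so $\operatorname{rank}A\le n-m$. The space $H(\Lambda)$ is invariant under $C_\nu$, so $AC_\nu$ is an operator on $H(\Lambda)$, of rank at most $n-m$ and of sup-norm operator norm at most $(1+M)\|\nu\|$. By the trace fact, $|\operatorname{tr}(AC_\nu)|\le(n-m)(1+M)\|\nu\|$. In the basis $(e_\lambda)_{\lambda\in\Lambda}$ we have $AC_\nu e_\lambda=\hat\nu(\lambda)(e_\lambda-Te_\lambda)$, whose $e_\lambda$-coefficient is $\hat\nu(\lambda)(1-q_\lambda)$. Summing these diagonal entries gives (6).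

**Step 3 (self-pairing).** *This step turns (6) into a bound on $\sum|1-q_\lambda|^2$.* Put $\mu^*(x)=\overline{\mu(-x)}$. Since $\overline{e_\lambda(-x)}=e_\lambda(x)$, we have $\mu^*=\sum_{\lambda\in\Lambda}\overline{q_\lambda}\,e_\lambda$ and $\|\mu^*\|_1=\|\mu\|_1$. Apply (6) to $\nu=\delta_0-\mu^*$. By (4), $\|\nu\|\le1+M$, and $\hat\nu(\lambda)=\overline{1-q_\lambda}$ for $\lambda\in\Lambda$. Hence
$$\sum_{\lambda\in\Lambda}|1-q_\lambda|^2\ \le\ (n-m)(1+M)^2. \tag{7}$$

**Step 4 (conclusion by MPS).** *Now few coefficients are far from $1$, and MPS tolerates a few bad coefficients wherever they sit.* Let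
$$\varepsilon=\frac1{1+M},\qquad B=\{\lambda\in\Lambda:|1-q_\lambda|>\varepsilon\},\qquad b=\#B .$$
By (7), $b\,\varepsilon^2\le(n-m)(1+M)^2$, so $b\le(n-m)(1+M)^4$ and
$$b+1\le(n-m+1)(1+M)^4. \tag{8}$$
For $\lambda\notin B$ we have $|q_\lambda|\ge1-\varepsilon$. Order $\Lambda$ as $\lambda_1<\dots<\lambda_n$. The worst place for the $b$ bad indices is at the beginning, where $1/k$ is largest. So (4) and (2) give
$$M\ge\|\mu\|_1\ge c_0(1-\varepsilon)\sum_{k:\,\lambda_k\notin B}\frac1k\ge c_0(1-\varepsilon)\sum_{k=b+1}^n\frac1k\ge c_0(1-\varepsilon)\int_{b+1}^{n+1}\frac{du}u=c_0(1-\varepsilon)\log\frac{n+1}{b+1}.$$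
Since $1-\varepsilon=\frac M{1+M}$, dividing by it and using (8) we get
$$1+M\ \ge\ c_0\log\frac{n+1}{b+1}\ \ge\ c_0\log\frac{n}{(n-m+1)(1+M)^4}=c_0\big(\log N-4\log(1+M)\big),$$
which is (3). Finally $\log(1+M)\le1+M\le2M$, because $M\ge1$, so (3) gives
$$\log N\le\frac{1+M}{c_0}+4\log(1+M)\le\Big(\frac2{c_0}+8\Big)M .\qquad\blacksquare$$

*Remark (the leading constant).* With $\varepsilon=\frac1{1+M}$ the factor $1-\varepsilon$ costs nothing to first order. If $M\le c_0\log N$, then (3) gives $M\ge c_0\log N-1-4c_0\log(1+c_0\log N)$; if $M>c_0\log N$ this is trivial. So $\|T\|\ge c_0\log N-O(\log(2+\log N))$ with the same $c_0$ as in MPS.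

*Remark (the space $L^1$).* The proof works verbatim for $T:L^1(\mathbb T)\to H(\Lambda)$ in the $L^1$ operator norm. Only three facts about the norm were used, and each has an $L^1$ version: translations are isometric and strongly continuous on $L^1$; $\|C_\nu\|\le\|\nu\|$ there; and convolution by $\mu$ has norm $\|\mu\|_1$, as one sees by applying it to $F_j$, with $\|F_j\|_1=1$ and $F_j*\mu\to\mu$.

## Arithmetic progressions: the lower bound with constant $4/\pi^2$

When $\Lambda$ is an arithmetic progression the leading constant can be found exactly.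

**Theorem 2.** Let $\Lambda_n$ be an arithmetic progression of length $n$ and $1\le m\le n$.

(a) Every $T:C(\mathbb T)\to H(\Lambda_n)$ that is the identity on an $m$-dimensional subspace $V\subset H(\Lambda_n)$ (in particular every projection onto such a $V$) satisfies
$$\|T\|\ge\tfrac4{\pi^2}\big[\log N-\log(2+2\log N)\big]-1 .$$

(b) There exist an $m$-dimensional subspace $V\subset H(\Lambda_n)$ and a projection $P$ of $C(\mathbb T)$ onto $V$, where $P$ may be taken orthogonal in $L^2$ when $\Lambda_n=\{0,\dots,n-1\}$, with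
$$\|P\|\le\tfrac4{\pi^2}\log N+15 .$$

So the smallest norm of a projection onto an $m$-dimensional subspace of $H(\Lambda_n)$ is $\frac4{\pi^2}\log\frac n{n-m+1}+O(\log(2+\log N))$, and the logarithm in (1) has the correct order for all $n,m$.

Let $D_j=\sum_{k=0}^{j-1}e_k$. Then
$$|D_j(x)|=\Big|\frac{\sin(jx/2)}{\sin(x/2)}\Big|\le\frac\pi{|x|}\qquad(0<|x|\le\pi), \tag{9}$$
because $|\sin(x/2)|\ge|x|/\pi$ there.

**Proof of (a). Step 1 (reduction to $\{0,\dots,n-1\}$).** Let $\Lambda_n=\{a+dk:0\le k<n\}$ with $d\ge1$, and $Jf(z)=z^af(z^d)$. This is an isometry of $C(\mathbb T)$ into itself that maps $H(\{0,\dots,n-1\})$ onto $H(\Lambda_n)$. Since $TJ$ has range in $H(\Lambda_n)$, the operator $J^{-1}TJ$ is defined; it has norm at most $\|T\|$, range in $H(\{0,\dots,n-1\})$, and fixes $J^{-1}V$ pointwise. So assume $\Lambda_n=\{0,\dots,n-1\}$.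

**Step 2 (pairing with the sign of $D_n$ near $0$).** *Instead of MPS we test the kernel against the function that extracts the $L^1$ mass of $D_n$ near the origin; (6) shows that $\mu$ and $D_n$ have nearly the same pairing with it.* Let $M=\|T\|$ and $\mu,q_k$ be as before, and put $R=D_n-\mu=\sum_{k<n}(1-q_k)e_k$. For $0<\delta\le\pi$ let
$$h=1_{\{|x|\le\delta\}}\,\overline{D_n}/|D_n|\quad(\text{and }h=0\text{ where }D_n=0),\qquad\nu(x)=h(-x).$$
Then $\|\nu\|\le\frac{2\delta}{2\pi}=\frac\delta\pi$ and $\hat\nu(k)=\int h(-x)e^{-ikx}\frac{dx}{2\pi}=\int h\,e_k\frac{dx}{2\pi}$. So (6) gives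
$$\Big|\int Rh\,\tfrac{dx}{2\pi}\Big|=\Big|\sum_{k<n}(1-q_k)\hat\nu(k)\Big|\le(n-m)(1+M)\frac\delta\pi. \tag{10}$$

**Step 3 (the mass of $D_n$ near $0$).** *This step supplies the main term.* Using $|\sin(x/2)|\le|x|/2$ and $u=nx/2$,
$$\int D_nh\,\tfrac{dx}{2\pi}=\frac1\pi\int_0^\delta\frac{|\sin(nx/2)|}{\sin(x/2)}dx\ge\frac2\pi\int_0^{n\delta/2}\frac{|\sin u|}u\,du .$$
For $U>0$ and $K=\lfloor U/\pi\rfloor$, each interval $[k\pi,(k+1)\pi]$ contributes at least $\frac2{(k+1)\pi}$, so
$$\int_0^U\frac{|\sin u|}u\,du\ge\sum_{k=0}^{K-1}\frac2{(k+1)\pi}\ge\frac2\pi\log(K+1)\ge\frac2\pi\log\frac U\pi .$$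
Hence $\int D_nh\,\frac{dx}{2\pi}\ge\frac4{\pi^2}\log\frac{n\delta}{2\pi}$.

**Step 4 (choice of $\delta$).** *We balance the two terms.* Since $|h|\le1$, (4), Step 3 and (10) give
$$M\ge\Big|\int\mu h\,\tfrac{dx}{2\pi}\Big|\ge\frac4{\pi^2}\log\frac{n\delta}{2\pi}-(n-m)(1+M)\frac\delta\pi .$$
Take $\delta=\frac\pi{(n-m+1)(1+M)}\le\pi$. Then $\frac{n\delta}{2\pi}=\frac N{2+2M}$ and the subtracted term is at most $1$:
$$M\ge\frac4{\pi^2}\big[\log N-\log(2+2M)\big]-1 .$$
If $M\le\log N$, then $\log(2+2M)\le\log(2+2\log N)$ and (a) follows. If $M>\log N$, then $M>\frac4{\pi^2}\log N$ and (a) is trivial. $\blacksquare$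

## Arithmetic progressions: tapered subspaces that attain it

For (b) we must build a subspace. The $3$-frequency example shows how: mixing $e_k$ with $e_{k+m}$ tapers the averaged kernel at both ends. The work is to taper over $n-m$ frequencies at each end and to keep the off-diagonal part bounded.

**Step 1 (reduction to $\{0,\dots,n-1\}$).** Let $\Lambda_n=\{a+dk\}$, $d\ge1$, with $J$ as above, and suppose $P_0$ is a projection onto $V_0\subset H(\{0,\dots,n-1\})$. Put
$$Ef(x)=\frac1d\sum_{l=0}^{d-1}e^{-2\pi ial/d}f\Big(x+\frac{2\pi l}d\Big).$$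
Then $\|E\|\le1$, and $Ee_k=e_k$ if $k\equiv a\pmod d$, $Ee_k=0$ otherwise. So $Ef$ has all its frequencies in $a+d\mathbb Z$; thus $e_{-a}Ef$ is $\frac{2\pi}d$-periodic and $Ef\in J(C(\mathbb T))$. Also $EJg=Jg$ for all $g$, first for exponentials and then by density. Hence $JP_0J^{-1}E$ is defined, maps into $JV_0$, fixes $JV_0$, and has norm at most $\|P_0\|$. So let $\Lambda_n=\{0,\dots,n-1\}$.

**Step 2 (a lemma on smooth profiles).** *It bounds the $L^1$ norm of a kernel whose coefficients vary slowly and vanish at both ends.*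

**Lemma 3.** Let $L\ge1$ and let $g:[0,1]\to\mathbb R$ satisfy $g(0)=g(1)=0$, $|g|\le1$, with Lipschitz constant $\ell$. Then $G=\sum_{k=0}^{L-1}g\big(\frac{k+1}{L+1}\big)e_k$ satisfies $\|G\|_1\le\pi^{-1/2}\big(1+\frac{\pi\ell}2\big)$.

*Proof.* We have $\|G\|_2^2\le L$. The function $F=(e_1-1)G$ has coefficients $g\big(\frac k{L+1}\big)-g\big(\frac{k+1}{L+1}\big)$ for $0\le k\le L$ (the end values use $g(0)=g(1)=0$) and no others. Each has modulus at most $\frac\ell{L+1}$, so $\|F\|_2^2\le\frac{\ell^2}{L+1}$. Let $\delta=\frac1{L+1}$. By Cauchy–Schwarz,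
$$\int_{|x|\le\delta}|G|\,\tfrac{dx}{2\pi}\le\Big(\frac\delta\pi\Big)^{1/2}\|G\|_2\le\pi^{-1/2}.$$
For $\delta<|x|\le\pi$ we have $|G|=\frac{|F|}{2|\sin(x/2)|}\le\frac{\pi|F|}{2|x|}$, so the rest of the integral is at most
$$\frac\pi2\|F\|_2\Big(\frac1\pi\int_\delta^\infty\frac{dx}{x^2}\Big)^{1/2}=\frac\pi2\|F\|_2\Big(\frac{L+1}\pi\Big)^{1/2}\le\frac\pi2\,\ell\,\pi^{-1/2}.\qquad\square$$

**Step 3 (the subspace, for $m>n/2$).** Let $L=n-m$ and $K=L+1$, so that $N=n/K$; since $n<2m$, we have $L\le m-1$. For $0\le k<L$ put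
$$t_k=\frac{k+1}{L+1},\qquad a_k=\sin\frac{\pi t_k}2,\qquad b_k=\cos\frac{\pi t_k}2,$$
and let
$$V=\operatorname{span}\big(\{a_ke_k+b_ke_{k+m}:0\le k<L\}\cup\{e_k:L\le k<m\}\big).$$
The frequencies used are $0,\dots,m-1$ and $m,\dots,m+L-1=n-1$, each once. So the listed vectors are orthonormal, $V\subset H(\{0,\dots,n-1\})$ and $\dim V=L+(m-L)=m$. Let $P$ be the orthogonal projection onto $V$, restricted to $C(\mathbb T)$. For $k<L$,
$$\big(a_k\hat f(k)+b_k\hat f(k+m)\big)\big(a_ke_k+b_ke_{k+m}\big)$$
splits into $a_k^2\hat f(k)e_k+b_k^2\hat f(k+m)e_{k+m}$ and $a_kb_k\big(\hat f(k)e_{k+m}+\hat f(k+m)e_k\big)$. Summing,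
$$Pf=f*\Phi+e_m\cdot(f*\Psi)+e_{-m}\cdot\big(f*(e_m\Psi)\big),\qquad\Psi=\sum_{k<L}a_kb_ke_k=\sum_{k<L}\tfrac12\sin(\pi t_k)\,e_k,$$
where $\Phi$ has coefficients $a_k^2$ at $k<L$, $1$ at $L\le k<m$, and $b_k^2$ at $m+k$, $k<L$. Hence
$$\|P\|\le\|\Phi\|_1+2\|\Psi\|_1. \tag{11}$$

**Step 4 (the off-diagonal part).** Lemma 3 with $g(t)=\frac12\sin\pi t$, $\ell=\frac\pi2$, gives $\|\Psi\|_1\le\pi^{-1/2}\big(1+\frac{\pi^2}4\big)<2$. If $L=0$, then $\Psi=0$.

**Step 5 (comparing $\Phi$ with a trapezoid).** *The profile $\sin^2\frac{\pi t}2$ is replaced by the linear profile $t$, whose kernel is a product of two Dirichlet kernels.* The coefficient of $D_mD_K$ at $j$ is the number of pairs $p+q=j$ with $0\le p<m$, $0\le q\le L$. Since $L\le m-1$, it is $k+1$ at $j=k<L$, it is $K$ at $L\le j<m$, and at $j=m+k$, $k<L$, it is $L-k$ (there $q$ runs from $k+1$ to $L$). So $D_mD_K/K$ has coefficients $t_k$, $1$, and $1-t_k$ in these three ranges. With $e(t):=\sin^2\frac{\pi t}2-t$ we have $a_k^2=t_k+e(t_k)$ and $b_k^2=1-t_k-e(t_k)$,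 hence
$$\Phi=\frac{D_mD_K}K+E-e_mE,\qquad E=\sum_{k<L}e(t_k)\,e_k .$$
Here $e(0)=e(1)=0$; $|e|\le1$ as a difference of two numbers in $[0,1]$; and $|e'(t)|=|\frac\pi2\sin\pi t-1|\le1$ on $[0,1]$. Lemma 3 gives $\|E\|_1\le\pi^{-1/2}\big(1+\frac\pi2\big)<\frac32$ (and $E=0$ if $L=0$).

**Step 6 (the trapezoid).** Use $|D_K|/K\le1$ for $|x|\le\frac1K$. Elsewhere (9) gives $|D_mD_K|/K\le\frac{\pi^2}{Kx^2}$, whose integral over $|x|>\frac1K$ against $\frac{dx}{2\pi}$ is at most $\pi$. So
$$\frac{\|D_mD_K\|_1}K\le\int_{|x|\le1/K}|D_m|\,\tfrac{dx}{2\pi}+\pi .$$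
For $0<y\le\frac\pi2$ we have $0\le\frac1{\sin y}-\frac1y=\frac{y-\sin y}{y\sin y}\le\frac{y^3/6}{2y^2/\pi}=\frac{\pi y}{12}\le1$; with $y=x/2$ this reads $0\le\frac1{\sin(x/2)}-\frac2x\le1$ on $(0,\pi]$. Hence, with $U=\frac m{2K}$,
$$\int_{|x|\le1/K}|D_m|\,\tfrac{dx}{2\pi}=\frac1\pi\int_0^{1/K}\frac{|\sin(mx/2)|}{\sin(x/2)}\,dx\le1+\frac2\pi\int_0^U\frac{|\sin u|}u\,du .$$
On $[0,\pi]$ the integrand is at most $1$, and each $[k\pi,(k+1)\pi]$ with $k\ge1$ contributes at most $\frac2{k\pi}$, so
$$\int_0^U\frac{|\sin u|}u\,du\le\pi+\sum_{1\le k<U/\pi}\frac2{k\pi}\le\pi+\frac2\pi\Big(1+\log^+\frac U\pi\Big).$$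
Since $\frac U\pi\le\frac nK=N$ and $N\ge1$, the integral of $|D_m|$ is at most $1+2+\frac4{\pi^2}+\frac4{\pi^2}\log N<4+\frac4{\pi^2}\log N$.

**Step 7 (adding up).** By (11) and Steps 4–6,
$$\|P\|\le\tfrac4{\pi^2}\log N+4+\pi+2\cdot\tfrac32+2\cdot2\le\tfrac4{\pi^2}\log N+14.2 .$$

**Step 8 (the case $m\le n/2$).** *Here a bounded projection is wanted, and a smaller progression provides it.* Put $n'=2m-1\le n$. Then $m>n'/2$, so Steps 3–7 give an orthogonal projection onto an $m$-dimensional subspace of $H(\{0,\dots,n'-1\})\subset H(\{0,\dots,n-1\})$. Now $N'=\frac{n'}{n'-m+1}=\frac{2m-1}m<2$, so $\|P\|\le\frac4{\pi^2}\log2+14.2<15\le\frac4{\pi^2}\log N+15$. $\blacksquare$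

## Which compact abelian groups admit such a bound

Let $G$ be a compact abelian group, written additively, with Haar probability measure, and let $\Gamma$ be its discrete dual group of characters, written multiplicatively. For $\Lambda\subset\Gamma$, $\operatorname{span}\Lambda$ plays the role of $H(\Lambda)$. The annihilator of a subgroup $Y\subset\Gamma$ is $Y^\perp=\{x\in G:\gamma(x)=1\text{ for all }\gamma\in Y\}$; by duality, the characters that are trivial on $Y^\perp$ are exactly those in $Y$. For a measure, $\hat\nu(\gamma)=\int\overline\gamma\,d\nu$. If $\omega$ is the Haar probability measure of $Y^\perp$, then $\hat\omega=1_Y$, because a character integrates to $1$ over a compact group if it is trivial there and to $0$ otherwise. For example, take $G=\mathbb T$, $\Gamma=\{e_k:k\in\mathbb Z\}$, $Y=\{e_{dj}:j\in\mathbb Z\}$: here $Y^\perp$ is the group of $d$-th roots of unity, and convolution with $\omega$ is the averaging operator $E$ above with $a=0$.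

**Theorem 4.** Let $G$ be a compact abelian group with dual $\Gamma$. The following are equivalent:

(a) the torsion subgroup $\operatorname{tor}(\Gamma)$ is finite (equivalently, $G$ has finitely many connected components);

(b) there is $C(G)>0$ such that for all $n$, all $\Lambda\subset\Gamma$ with $\#\Lambda=n$, all $1\le m\le n$, all $m$-dimensional $V\subset\operatorname{span}\Lambda$, and every bounded $T:C(G)\to\operatorname{span}\Lambda$ with $T|_V=I$, we have $\|T\|\ge C(G)\log\frac n{n-m+1}$.

If $\tau=\#\operatorname{tor}(\Gamma)<\infty$, one may take $C(G)=\big(\frac2{c_0}+8+\log\tau\big)^{-1}$. In particular, the constant $C_4$ of Theorem 1 works for every connected $G$.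

The parenthesis in (a) is the standard fact that $\operatorname{tor}(\Gamma)$ is the dual of $G/G_0$, with $G_0$ the identity component. In particular $\tau=1$ when $G$ is connected. The proof of the equivalence of (a), as stated through $\operatorname{tor}(\Gamma)$, and (b) does not use it.

**Proof of (a)⇒(b). Step 1 (averaging and self-pairing on $G$).** *We check that the first three steps of Theorem 1 use nothing special about $\mathbb T$.* Let $M=\|T\|\ge1$, write $T\gamma=\sum_{\lambda\in\Lambda}t_{\lambda\gamma}\lambda$, $q_\lambda=t_{\lambda\lambda}$, and let $Qf=\int_G\tau_{-s}T\tau_sf\,ds$. The map $s\mapsto\tau_sf$ is continuous into $C(G)$ because $f$ is uniformly continuous on the compact group $G$, so the integrand is continuous as before and $\|Q\|\le M$. Since $\tau_s\gamma=\overline{\gamma(s)}\gamma$ and $\tau_{-s}\lambda=\lambda(s)\lambda$, orthogonality of characters gives $Q\gamma=q_\gamma\gamma$ for $\gamma\in\Lambda$ and $Q\gamma=0$ otherwise. Linear combinations of characters are dense in $C(G)$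 by Stone–Weierstrass, so $Q$ is convolution by $\mu=\sum_{\gamma\in\Lambda}q_\gamma\gamma$. As on $\mathbb T$, $\|\mu\|_{L^1(G)}=\|Q\|\le M$. The operator $A=(I-T)|_{\operatorname{span}\Lambda}$ has rank at most $n-m$ and norm at most $1+M$, and $AC_\nu$ has diagonal entries $\hat\nu(\gamma)(1-q_\gamma)$, so (6) holds. With $\nu=\delta_0-\mu^*$, $\mu^*(x)=\overline{\mu(-x)}=\sum\overline{q_\gamma}\,\gamma(x)$, we get
$$\sum_{\gamma\in\Lambda}|1-q_\gamma|^2\le(n-m)(1+M)^2 .$$
With $\varepsilon=\frac1{1+M}$, all but $b\le(n-m)(1+M)^4$ of the $q_\gamma$ satisfy $|q_\gamma|\ge1-\varepsilon$.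

**Step 2 (passing to one torsion-free coset).** *MPS needs ordered integer frequencies, so we must get rid of torsion; this costs a factor $\tau$ in the number of frequencies.* The group generated by $\Lambda$ is finitely generated, hence an internal direct product $F\cdot Y$ with $F$ finite and $Y\cong\mathbb Z^d$. As $F\subset\operatorname{tor}(\Gamma)$, $\#F\le\tau$. So for some $\varphi\in F$ the set $\Lambda'=\Lambda\cap\varphi Y$ has $n'\ge n/\tau$ elements. Let $\omega$ be the Haar probability measure of $Y^\perp$. The measure $\varphi\omega$ has norm $1$ and transform $\gamma\mapsto\hat\omega(\gamma\varphi^{-1})=1_{\varphi Y}(\gamma)$. Hence $\mu'=\mu*(\varphi\omega)=\sum_{\gamma\in\Lambda'}q_\gamma\gamma$ satisfies $\|\mu'\|_1\le M$.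

**Step 3 (from $Y$ to $\mathbb T^d$).** The polynomial $\overline\varphi\mu'$ has its frequencies in $Y$ and the same $L^1$ norm as $\mu'$. Let $\gamma_1,\dots,\gamma_d$ be a basis of $Y$. The map $x\mapsto(\gamma_1(x),\dots,\gamma_d(x))$ carries Haar measure of $G$ to Haar measure of $\mathbb T^d$: a nontrivial character of $\mathbb T^d$ with exponents $k\ne0$ pulls back to $\gamma_1^{k_1}\cdots\gamma_d^{k_d}\ne1$, which integrates to $0$, and a measure on $\mathbb T^d$ is determined by its Fourier coefficients. So $\|\mu'\|_1=\|p\|_{L^1(\mathbb T^d)}$ for a polynomial $p(y)=\sum_{k\in S}c_ke^{ik\cdot y}$ with $S\subset\mathbb Z^d$, $\#S=n'$, and the same coefficients as $\mu'$.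

**Step 4 (from $\mathbb T^d$ to $\mathbb T$).** *A rapidly winding line turns $p$ into a one-variable polynomial with distinct frequencies and nearly the same norm.* Put $p_r(x)=p(x,rx,\dots,r^{d-1}x)$, and if $d=0$ let $p_r$ be the constant $p$. For distinct $k,k'\in S$ the number $\sum_i(k_i-k_i')r^{i-1}$ is a nonzero polynomial in $r$, so for every large integer $r$ the frequencies $\sum_ik_ir^{i-1}$, $k\in S$, are distinct. For $u=e^{ik\cdot y}$ with $k\ne0$, the integral $\int u(x,rx,\dots,r^{d-1}x)\frac{dx}{2\pi}$ vanishes once $\sum_ik_ir^{i-1}\ne0$, that is, for all large $r$; for $k=0$ it is $1$. So this integral tends to $\int_{\mathbb T^d}u$ for each exponential, hence, by uniform approximation, for each continuous $u$. With $u=|p|$ we get $\|p_r\|_1\to\|p\|_1$.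

**Step 5 (MPS).** For large $r$, $p_r$ has $n'$ frequencies, and at most $b$ of its coefficients have modulus less than $1-\varepsilon$. If $b<n'$, MPS gives, as in the proof of Theorem 1, $\|p_r\|_1\ge c_0(1-\varepsilon)\sum_{k=b+1}^{n'}\frac1k\ge c_0(1-\varepsilon)\log\frac{n'+1}{b+1}$; if $b\ge n'$ the last expression is at most $0$. Letting $r\to\infty$,
$$M\ge c_0(1-\varepsilon)\log\frac{n'+1}{b+1}.$$
Since $n'+1\ge n/\tau$ and $b+1\le(n-m+1)(1+M)^4$, dividing by $1-\varepsilon=\frac M{1+M}$ gives
$$1+M\ge c_0\big(\log N-\log\tau-4\log(1+M)\big).$$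
As $M\ge1$, it follows that $\log N\le\frac{1+M}{c_0}+4\log(1+M)+\log\tau\le\big(\frac2{c_0}+8+\log\tau\big)M$.

**Proof of (b)⇒(a).** *On a large finite group of characters the projection can have norm one.* Suppose $\operatorname{tor}(\Gamma)$ is infinite. Its finitely generated subgroups are finite, and by adding generators one obtains finite subgroups $H$ of arbitrarily large order. Convolution with the Haar probability measure of $H^\perp$ has multiplier $1_H$, so it is a norm-one projection of $C(G)$ onto $\operatorname{span}H$. Take $\Lambda=H$ and $V=\operatorname{span}H$: then $n=m=\#H$ and $\log\frac n{n-m+1}=\log\#H$ is unbounded while the norm stays $1$. So (b) fails. $\blacksquare$
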